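# Partial lists of integer inner products in the plane

## Three theorems on $PIPS(\mathbb Z^2)$

Write $x\bullet y$ for the usual dot product on $\mathbb Z^k$. An instance of $PIPS(\mathbb Z^k)$ (Partial Inner Product Specification over $\mathbb Z^k$) is a positive integer $n$ together with a finite list of conditions
$$v[i]\bullet v[j]=c ,\qquad 1\le i,j\le n,\quad c\in\mathbb Z ,$$
where $i=j$ is allowed and not all pairs need appear. The question is whether there are $v[1],\dots,v[n]\in\mathbb Z^k$ satisfying all the listed conditions. The problem is *solvable* if some algorithm answers this question correctly for every instance, and *unsolvable* otherwise.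

For an instance, let $C$ be the maximum of $|c|$ over its conditions (and $C=0$ if there are none). If $C=0$, then $v[1]=\dots=v[n]=0$ is a solution, so only $C\ge 1$ is of interest.

**Theorem 1.** If an instance of $PIPS(\mathbb Z^2)$ with $C\ge 1$ has a solution, then it has one in which all coordinates have absolute value at most
$$B=C\,(18C^2)^{2n}.$$
Hence $PIPS(\mathbb Z^2)$ is solvable: test all $n$-tuples of vectors in $([-B,B]\cap\mathbb Z)^2$.

**Theorem 2.** $PIPS(\mathbb Z^2)$, with integers written in binary, is NP-complete. It is NP-hard even when all constants satisfy $|c|\le 12$.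

**Theorem 3.** For all $C\ge 2$ and $m\ge 2$ there is a solvable instance with $n=2(m+1)$ vectors and $\max|c|=C$, every solution of which has a coordinate of absolute value at least $(C-1)^{n/2-2}$. So for $C\ge 3$ the optimal bound in Theorem 1 is $C^{\Theta(n)}$.

The problem comes from "INTEGER INNER PRODUCTS AND ALGORITHMIC UNSOLVABILITY". The results quoted there are that $PIPS(\mathbb Z^k)$ is unsolvable for every $k\ge 3$, by reduction from Hilbert's 10th Problem over $\mathbb Z$, and that $PIPS(\mathbb Z)$ is solvable. Together with Theorem 1: $PIPS(\mathbb Z^k)$ is solvable exactly when $k\le 2$.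

Apart from these two quoted cases, which serve only for the last sentence, and the NP-completeness of graph 3-colorability, which serves in Theorem 2, everything below is proved from scratch.

## What a condition can force: dimension one and small planar instances

**One dimension.** An instance over $\mathbb Z$ is a list of equations $v[i]v[j]=c$. If $i$ occurs in an equation with $c\ne0$, then $v[i]$ divides $c$, so $|v[i]|\le C$. If every equation containing $i$ has $c=0$, we may replace $v[i]$ by $0$ and still have a solution. So a solvable instance has a solution in $[-C,C]^n$, and a finite search decides it.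

**Lengths in the plane.** The one-condition instance $v[1]\bullet v[1]=3$ has no solution in $\mathbb Z^2$: a solution would have coordinates of absolute value at most $1$, giving $v[1]\bullet v[1]\le 2$. In general a condition $v[i]\bullet v[i]=c$ bounds $v[i]$ at once.

**Two different vectors.** A condition $v[1]\bullet v[2]=1$ bounds nothing: $(1,0)\bullet(1,t)=1$ for every $t\in\mathbb Z$. Here we may choose $t=0$ and be done. The trouble is that in a longer list the choices are linked. The next section shows that the links can force large coordinates, so no bound polynomial in $C$ and $n$ can hold. The proof also introduces the map that will matter later,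
$$J(x,y)=(-y,x),\qquad (Jx)\bullet y=\det(x,y)\quad\text{for } x,y\in\mathbb Z^2, \tag{1}$$
where $\det(x,y)=x_1y_2-x_2y_1$. Indeed $(-x_2,x_1)\bullet(y_1,y_2)=x_1y_2-x_2y_1$. A dot product against a rotated vector is a determinant.

## Instances whose solutions are forced to be large: proof of Theorem 3

Let $G$ be the group of the $8$ signed permutation matrices of size $2$. They preserve all dot products, and they do not change the maximal absolute value of the coordinates of a family of vectors.

**Step 1 (the instance).** We want a chain in which each vector is determined by the two before it and grows by a factor. Take vectors $V_0,\dots,V_m,W_0,\dots,W_m$ with the conditions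
$$V_0\bullet V_0=V_1\bullet V_1=1,\quad V_0\bullet V_1=0,\quad W_0\bullet V_0=0,\quad W_0\bullet V_1=1,\quad W_1\bullet V_0=-1,\quad W_1\bullet V_1=0,$$
and, for $1\le i\le m-1$,
$$W_i\bullet V_{i+1}=1,\quad W_{i-1}\bullet V_{i+1}=C,\quad V_i\bullet W_{i+1}=-1,\quad V_{i-1}\bullet W_{i+1}=-C .$$
There are $n=2(m+1)$ vectors, and the largest absolute value of a constant is $C$, since $C\ge2$ and $m\ge2$.

**Step 2 (the solution exists and is unique up to $G$).** Two orthogonal integer vectors of length $1$ are, up to an element of $G$, the vectors $V_0=(1,0)$, $V_1=(0,1)$. The conditions on $W_0,W_1$ then give $W_0=(0,1)=JV_0$ and $W_1=(-1,0)=JV_1$. Also $\det(V_0,V_1)=1$.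

Let $1\le i\le m-1$ and suppose $\det(V_{i-1},V_i)=1$, $W_{i-1}=JV_{i-1}$, $W_i=JV_i$. The two conditions on $V_{i+1}$ are linear equations with coefficient vectors $W_i,W_{i-1}$, which are linearly independent. So they have exactly one solution, over $\mathbb Q$. By (1) they read $\det(V_i,V_{i+1})=1$ and $\det(V_{i-1},V_{i+1})=C$, and $V_{i+1}=CV_i-V_{i-1}$ satisfies both:
$$\det(V_i,CV_i-V_{i-1})=\det(V_{i-1},V_i)=1,\qquad \det(V_{i-1},CV_i-V_{i-1})=C.$$
Likewise the two conditions on $W_{i+1}$ have linearly independent coefficient vectors $V_i,V_{i-1}$, hence exactly one solution. It is $JV_{i+1}$, because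
$$V_i\bullet JV_{i+1}=\det(V_{i+1},V_i)=-1,\qquad V_{i-1}\bullet JV_{i+1}=\det(V_{i+1},V_{i-1})=-C .$$
The hypotheses now hold for $i+1$ in place of $i$, and the induction continues.

**Step 3 (growth).** Let $s_i$ be the second coordinate of $V_i$: $s_0=0$, $s_1=1$, $s_{i+1}=Cs_i-s_{i-1}$. These are nondecreasing (and so nonnegative) by induction, since $s_{i+1}-s_i=(C-2)s_i+(s_i-s_{i-1})\ge 0$. Hence, for $i\ge1$, $s_{i+1}=Cs_i-s_{i-1}\ge (C-1)s_i$, and
$$s_m\ge (C-1)^{m-1}=(C-1)^{n/2-2}.$$

**Step 4 (the order of the optimal bound).** Let $C\ge3$ and $n\ge 6$. Then $(C-1)^2\ge C$, so $C-1\ge C^{1/2}$. For even $n$ the instance above forces a coordinate at least $C^{(n/2-2)/2}$, and for odd $n$ we add one vector that occurs in no condition. The exponent is at least a fixed positive multiple of $n$ in both cases. In the other direction $18C^2\le C^5$, so $B\le C^{10n+1}$ once Theorem 1 is proved. $\blacksquare$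

For $C=3$ the chain is $(1,0),(0,1),(-1,3),(-3,8),(-8,21),\dots$.

## Moving one vector at a time, and a four-vector instance where it is stuck

To prove Theorem 1, start from any solution and try to make it smaller. The obvious attempt is to fix all vectors but one, $v[i]$, and replace $v[i]$ by a shorter vector. Suppose $v[i]$ has no condition with itself and all its partners are multiples of one nonzero vector $p$. Then we may add multiples of $Jp$ to $v[i]$, and this does shorten a long $v[i]$. But as soon as two partners are linearly independent, $v[i]$ is determined by them, and no single move is possible. This happens even when the solution is far from the smallest one.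

**Example A.** Four vectors $E,U,V,W$ with
$$E\bullet E=1,\quad E\bullet U=1,\quad E\bullet V=1,\quad W\bullet U=0,\quad W\bullet V=1 .$$
For every $x\in\mathbb Z$ there is the solution
$$E=(1,0),\quad U=(1,x),\quad V=(1,x+1),\quad W=(-x,1),$$
since $W\bullet U=-x+x=0$ and $W\bullet V=-x+x+1=1$. Take $x=1000$. Given the other vectors, $U$ is determined (by $E$ and $W$, which are independent), $V$ is determined (by $E$ and $W$), $W$ is determined (by $U$ and $V$), and $E$ is determined (by $U$ and $V$). Nothing can be moved alone. Yet $x=0$ gives a tiny solution.

The move from $x$ to $x+t$ is a coordinated one. It multiplies $U$ and $V$ by $A=\begin{pmatrix}1&0\\t&1\end{pmatrix}$, and it multiplies $W$ by $A^{-T}=\begin{pmatrix}1&-t\\0&1\end{pmatrix}$. In general $(Ax)\bullet(A^{-T}y)=x\bullet y$. Two vectors that both get multiplied by $A$ keep their *determinant* if $\det A=1$, but not their dot product: an integer matrix preserving all dot products has integer columns of length $1$, orthogonal to each other, so it lies in the finite group $G$.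

Here the relation between $W$ and $U,V$ becomes a relation between equals if we rotate: $W=JW_0$ with $W_0=(1,x)$, and by (1) the conditions on $W$ say $\det(W_0,U)=0$ and $\det(W_0,V)=1$. Now $W_0,U,V$ may all be multiplied by the same $A$. For a general instance two things are unclear:

1. Which vectors should be rotated so that *all* relevant dot products become determinants?
2. After that, which common factor $A$ can be taken out of which vectors, when different conditions link different groups of vectors?

The first is answered by folding the plane into one octant. There, a dot product of bounded size is either a determinant or involves only short vectors. The second is answered by writing vectors as words in two matrices and shortening a tree of common prefixes.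

## Folding into an octant: bounded dot products become determinants

Fix a solution $v$ of an instance with $C\ge 1$. A vector in $\mathbb Z^2$ is *primitive* if it is nonzero and its coordinates have greatest common divisor $1$. Every nonzero integer vector is $d$ times a primitive one, with a unique $d\ge1$; for example $(6,-4)=2\,(3,-2)$.

**Step 1 (reduction to primitive vectors).** We want to remove zero vectors and common factors. Call $i$ *active* if it occurs in a condition with $c\neq 0$. If $i$ is not active, all conditions containing $i$ have $c=0$, so we may replace $v[i]$ by $0$ and still have a solution. If $i$ is active, then $v[i]\bullet v[j]=c\ne0$ for some $j$ and some listed $c$. So $v[i]\ne0$, and we write $v[i]=d_iu_i$ with $u_i$ primitive and $d_i\ge 1$. Since $d_i\mid c$, we have $d_i\le C$. For each listed condition $v[i]\bullet v[j]=c$ between active $i,j$,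
$$u_i\bullet u_j=\frac{c}{d_id_j}\in\mathbb Z,\qquad |u_i\bullet u_j|\le C .$$
It suffices to find vectors $u_i'\in\mathbb Z^2$ ($i$ active) with $u_i'\bullet u_j'=u_i\bullet u_j$ for all listed active pairs and with coordinates at most $(18C^2)^{2n}$ in absolute value. Then the vectors $d_iu_i'$ for active $i$, and $0$ for the others, form a solution with coordinates at most $C(18C^2)^{2n}=B$.

**Step 2 (folding).** We move all $u_i$ into one octant. Let
$$P=\{(a,b)\in\mathbb Z^2:\ 0\le a\le b,\ \gcd(a,b)=1\}.$$
If $(a,b)\in P$ then $b\ge1$; if $a=0$ the vector is $(0,1)$, and if $a=b$ it is $(1,1)$. By changing signs and possibly exchanging coordinates, every primitive vector can be written $gz$ with $g\in G$, $z\in P$. Write $u_i=g_iz_i$, and keep $g_i$ fixed from now on. Then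
$$u_i\bullet u_j=z_i^T h z_j,\qquad h=g_i^Tg_j\in G .$$
With $z_i=(a,b)$ and $z_j=(a',b')$ this is $\pm$ one of
$$(\alpha)\ aa'+bb',\qquad(\beta)\ bb'-aa',\qquad(\gamma)\ ab'+ba',\qquad(\delta)\ ab'-ba'=\det(z_i,z_j), \tag{2}$$
diagonal $h$ giving $(\alpha)$ or $(\beta)$ and antidiagonal $h$ giving $(\gamma)$ or $(\delta)$. The type and the sign depend only on $h$. For a feeling, take $z_i=(3,7)$, $z_j=(2,5)$: the four values are $41$, $29$, $29$, $1$. Only the determinant is small, and we now show that this is typical.

Call $i$ *rigid* if $b_i\le C$, where $z_i=(a_i,b_i)$. If $z_i\in\{(0,1),(1,1)\}$ then $i$ is rigid, as $C\ge 1$. Let $E$ be the set of listed pairs of active indices that are *not both rigid*.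

**Lemma 4.** For every pair $(i,j)\in E$, the product $u_i\bullet u_j$ has one of the following forms:

* type $(\delta)$;
* type $(\beta)$ with $z_i=(1,1)$, where $bb'-aa'=\det(z_i,z_j)$, or with $z_j=(1,1)$, where $bb'-aa'=-\det(z_i,z_j)$;
* type $(\gamma)$ with $z_i=(0,1)$, where $ab'+ba'=-\det(z_i,z_j)$, or with $z_j=(0,1)$, where $ab'+ba'=\det(z_i,z_j)$.

In particular $i\ne j$, and $|\det(z_i,z_j)|\le C$. Moreover, if $z_i'\in P$ ($i$ active) satisfy
$$z_i'=z_i\ \ (i\text{ rigid}),\qquad \det(z_i',z_j')=\det(z_i,z_j)\ \ ((i,j)\in E), \tag{3}$$
then $u_i'=g_iz_i'$ satisfy $u_i'\bullet u_j'=u_i\bullet u_j$ for all listed active pairs.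

*Proof.* The absolute value of $u_i\bullet u_j$ is at most $C$, and $b,b'\ge 1$.

Type $(\alpha)$: $aa'+bb'\ge bb'\ge\max(b,b')$. So $b,b'\le C$ and both indices are rigid, which is excluded in $E$. A pair with $i=j$ has $h=I$, which is type $(\alpha)$; so it is not in $E$.

Type $(\beta)$: if $a<b$ and $a'<b'$, then
$$bb'-aa'\ge bb'-(b-1)(b'-1)=b+b'-1\ge\max(b,b'),$$
and again both are rigid. So $a=b$ or $a'=b'$, that is, $z_i=(1,1)$ or $z_j=(1,1)$. In the first case the value is $b'-a'=\det((1,1),(a',b'))$, in the second it is $b-a=-\det((a,b),(1,1))$.

Type $(\gamma)$: if $a,a'\ge1$, then $ab'+ba'\ge b+b'$ and both are rigid. So $z_i=(0,1)$ or $z_j=(0,1)$. In the first case the value is $a'=-\det((0,1),(a',b'))$, in the second it is $a=\det((a,b),(0,1))$.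

In every case $|\det(z_i,z_j)|=|u_i\bullet u_j|\le C$. For the last claim, consider a listed active pair. If both indices are rigid, $z_i'=z_i$ and $z_j'=z_j$. Otherwise the pair is in $E$. If the type is $(\beta)$ or $(\gamma)$, the special vector $(1,1)$ or $(0,1)$ belongs to a rigid index and so is unchanged. The formula expressing the product as plus or minus the determinant uses only that special vector, so it holds for the new pair too, with the same sign. For type $(\delta)$ the formula always holds. Since the determinant is the same, so is the product. $\square$

**Step 3 (from the octant to the quadrant).** We change coordinates so that the Euclidean algorithm takes its simplest form. The map $(a,b)\mapsto(a,b-a)$ has determinant $1$, and it maps $P$ bijectively onto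
$$Q=\{\text{primitive vectors with nonnegative coordinates}\},$$
with inverse $(x,y)\mapsto(x,x+y)$. Let $q_i\in Q$ be the image of $z_i$. The coordinate sum of $q_i$ is $b_i$. Call $i$ *interior* if both coordinates of $q_i$ are positive. If $i$ is not interior, then $q_i=(1,0)$ or $(0,1)$, that is, $z_i=(1,1)$ or $(0,1)$; so **non-interior indices are rigid**. Since determinants are unchanged, (3) becomes
$$q_i'=q_i\ \ (i\text{ rigid}),\qquad \det(q_i',q_j')=\det(q_i,q_j)\ \ ((i,j)\in E), \tag{4}$$
for families $(q_i')$ in $Q$, and $|\det(q_i,q_j)|\le C$ for $(i,j)\in E$.

In Example A with $x=1000$: $C=1$, and $U=(1,1000)$, $V=(1,1001)$ lie in $P$ already, $W=(-1000,1)=J(1,1000)$, and $E=(1,0)$ is the exchange of coordinates applied to $(0,1)$. So $z_E=(0,1)$, $z_U=z_W=(1,1000)$, $z_V=(1,1001)$. The rotation of $W$ that we found by hand is done by the folding. Further $q_E=(0,1)$, $q_U=q_W=(1,999)$, $q_V=(1,1000)$. Only the index of the vector $E$ is rigid, and it is the only non-interior one.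

## Euclid's algorithm as words in two matrices

Let
$$L=\begin{pmatrix}1&0\\1&1\end{pmatrix},\quad R=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad L(x,y)=(x,x+y),\quad R(x,y)=(x+y,y).$$
For a word $w$ over $\{L,R\}$ let $M_w$ be the product of its letters in order, with $M_\varepsilon=I$ for the empty word $\varepsilon$. Put $q_w=M_w(1,1)^T$, and let $|w|$ be the length of $w$. A *factor* of $w$ is a block of consecutive letters of $w$. For a matrix $M$ with nonnegative entries let $\|M\|$ be the sum of its entries.

For example $(5,3)=R(2,3)$, $(2,3)=L(2,1)$, $(2,1)=R(1,1)$, so $(5,3)=q_{RLR}$. Here $M_{RLR}=\begin{pmatrix}2&3\\1&2\end{pmatrix}$ and $\|M_{RLR}\|=8=5+3$.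

For $c\ge1$ let $X_c$ be the set of words $w$ such that the first coordinate of $q_w$ is $c$, and $Y_c$ the set of words such that the second coordinate is $c$.

**Lemma 5.**

1. $w\mapsto q_w$ is a bijection from words onto pairs of coprime positive integers.
2. $\|M_w\|$ is the coordinate sum of $q_w$, and $\|MM'\|\le\|M\|\,\|M'\|$ for nonnegative matrices.
3. If $w'$ is a factor of $w$, then $\|M_{w'}\|\le\|M_w\|$. Moreover $\|M_w\|\ge|w|+2$.
4. For $c\ge1$,
$$Y_c=\{R^mt:\ m\ge0,\ q_t=(r,c),\ 1\le r\le c,\ \gcd(r,c)=1\},$$
$$X_c=\{L^mt:\ m\ge0,\ q_t=(c,r),\ 1\le r\le c,\ \gcd(r,c)=1\}.$$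
In both cases $\|M_t\|=r+c\le 2c$.

*Proof.* (1) $L$ and $R$ map coprime positive pairs to coprime positive pairs, so every $q_w$ is one. A coprime positive pair $(x,y)\neq(1,1)$ has $x\ne y$. If $x<y$, it is $L(x,y-x)$, and it is not $R$ of a positive pair, because values of $R$ on positive pairs have first coordinate larger than the second. If $x>y$, it is $R(x-y,y)$ and not $L$ of a positive pair. The pair $(1,1)$ is neither $L$ nor $R$ of a positive pair. So the first letter of a word representing $(x,y)$ exists exactly when $(x,y)\neq(1,1)$ and is then determined, and the remaining word represents a pair with smaller coordinate sum. Induction on $x+y$ gives existence and uniqueness.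

(2) The coordinate sum of $M(1,1)^T$ is the sum of the entries of $M$. And $\|MM'\|=\sum_{i,j,k}M_{ik}M'_{kj}\le\left(\sum_{i,k}M_{ik}\right)\left(\sum_{l,j}M'_{lj}\right)$, because all terms are nonnegative and each term on the left occurs on the right.

(3) $L,R\ge I$ entrywise, and a product of nonnegative matrices $\ge I$ is $\ge I$; so $M_w\ge I$ for all $w$. If $w=sw't$, then $M_w=M_sM_{w'}M_t\ge M_{w'}$ entrywise. Multiplying $M$ by $L$ or $R$ on the right adds one column of $M$ to the other. The columns of $M_w$ are nonzero, so each appended letter increases $\|\cdot\|$ by at least $1$, starting from $\|I\|=2$.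

(4) Let $q_w=(x,c)$. Write $x=r+mc$ with $1\le r\le c$ and $m\ge0$. Then $\gcd(r,c)=1$, so $(r,c)=q_t$ for some word $t$, and $R^m(r,c)=(r+mc,c)$. By uniqueness in (1), $w=R^mt$. Conversely every such $R^mt$ is in $Y_c$. The statement for $X_c$ follows by exchanging the coordinates. The norm comes from (2). $\square$

For instance, for $c=3$ we have $(1,3)=q_{LL}$ and $(2,3)=q_{LR}$, so $Y_3=\{R^mLL,\ R^mLR:\ m\ge0\}$. And $X_1=\{L^m: m\ge0\}$, because $r=c=1$ and $t=\varepsilon$. So a word in $Y_c$ or $X_c$ is a power of one letter, of *free* exponent, followed by a word of bounded norm. The free exponent is the freedom that the proof will use.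

## The determinant of two words

Write $u\wedge v$ for the longest common prefix of two words. A common prefix is a common matrix of determinant $1$, so it does not affect the determinant. The next lemma says what a given determinant tells about the rest.

**Lemma 6.** Let $u\neq v$ be words, $w=u\wedge v$, $u=wu'$, $v=wv'$, and $c=\det(q_u,q_v)$. Then
$$c=\det(q_{u'},q_{v'}), \tag{5}$$
and:

1. If $u'=\varepsilon$ and $v'=Lv''$, then $c\ge1$ and $v''\in Y_c$; conversely $v''\in Y_c$ gives determinant $c$.
2. If $u'=\varepsilon$ and $v'=Rv''$, then $c\le-1$ and $v''\in X_{-c}$; conversely $v''\in X_{-c}$ gives determinant $c$.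
3. If $v'=\varepsilon$, the same holds with $u,v$ exchanged and $c$ replaced by $-c$.
4. If $u'\ne\varepsilon\neq v'$, then $\|M_{u'}\|\le 2|c|$ and $\|M_{v'}\|\le 2|c|$.

*Proof.* $q_u=M_wq_{u'}$, $q_v=M_wq_{v'}$ and $\det M_w=1$ give (5). For items 1 and 2 let $q_{v''}=(x,y)$, with $x,y\ge1$. Then
$$\det\big((1,1),(x,x+y)\big)=y,\qquad \det\big((1,1),(x+y,y)\big)=-x .$$
So in item 1 the determinant is the second coordinate of $q_{v''}$, and in item 2 it is minus the first coordinate; both directions follow. Item 3 is antisymmetry of the determinant.

Item 4: $u'$ and $v'$ begin with different letters, because $w$ is the longest common prefix. Exchanging $u$ and $v$ only changes the sign of $c$, so let $u'=Lu''$, $v'=Rv''$, $q_{u''}=(x,y)$, $q_{v''}=(x',y')$. Then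
$$c=\det\big((x,x+y),(x'+y',y')\big)=xy'-(x+y)(x'+y')=-(xx'+yx'+yy').$$
All four numbers are at least $1$, so $|c|\ge x+2y$ and $|c|\ge 2x'+y'$. By Lemma 5(2), $\|M_{u'}\|=2x+y\le 2(x+2y)\le2|c|$ and $\|M_{v'}\|=x'+2y'\le 2(2x'+y')\le 2|c|$. $\square$

Two examples. For $u=L$, $v=R$ we have $\det((1,2),(2,1))=-3$, and each of the two norms is $3\le 6$. For $u=\varepsilon$, $v=LR^m$ we have $q_v=(m+1,m+2)$, and the determinant is $1$ for every $m$. Two words that really branch are thus bounded after the branching by the determinant, while a word that merely extends another keeps one free exponent.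

## The prefix tree of a shortest family

We return to the fixed solution and to (4). The plan is to choose a solution of (4) with total word length as small as possible and to bound it.

**Step 4 (a minimal family).** Consider all families $(q_i')$ in $Q$ ($i$ active) satisfying (4), with $q_i'$ positive in both coordinates for all interior $i$. The original family is one of them. For interior $i$, Lemma 5(1) gives a unique word $w_i'$ with $q_i'=q_{w_i'}$. Choose a family with
$$\sum_{i\text{ interior}}|w_i'|$$
minimal, and rename it $(q_i)$, with words $w_i$. The sets of rigid indices and of interior indices, and $E$, remain those defined from the original solution. By (4) we still have $|\det(q_i,q_j)|\le C$ for $(i,j)\in E$. For rigid $i$, $q_i$ is still the original vector, with coordinate sum $b_i\le C$. Non-interior $i$ are rigid, so their $q_i$ are the original $(1,0)$ or $(0,1)$.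

If no index is interior, all coordinates of all $z_i$ are at most $1$ and the bound wanted in Step 1 holds. From now on some index is interior.

**Step 5 (the tree).** We organize the common prefixes of the words $w_i$. Let
$$N=\{\varepsilon\}\cup\{w_i\}\cup\{w_i\wedge w_j\}\qquad(i,j\text{ interior}).$$

$N$ *is closed under* $\wedge$: let $p,s\in N$. If $p\wedge s\in\{p,s\}$ there is nothing to show. Otherwise $p$ and $s$ have different letters right after $p\wedge s$. Every element of $N$ is a prefix of some $w_i$, so $w_i$ extends $p$ and $w_k$ extends $s$ for some $i,k$, and $w_i\wedge w_k=p\wedge s$.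

View $N$ as a tree with root $\varepsilon$: the parent of $s\neq\varepsilon$ is its longest proper prefix $p$ in $N$, and the edge from $p$ to $s$ has as its label the nonempty word $e$ with $s=pe$. The nodes on the path from $\varepsilon$ to $s$ are exactly the prefixes of $s$ that lie in $N$.

**Lemma 7.** The tree has at most $2n-1$ edges.

*Proof.* Let $m\le n$ be the number of distinct words $w_i$; $m\ge1$. A node that is neither $\varepsilon$ nor a $w_i$ is $w_i\wedge w_j$ for some $i,j$, and it is a proper prefix of both. The words $w_i,w_j$ continue it with different letters, so it has at least two children. A node without children is a $w_i$, because every node is a prefix of some $w_i$; so there are $\ell\le m$ leaves, $\ell\ge1$. If $n_1$ nodes have one child and $n_2$ nodes have at least two, then counting the edges by their upper ends gives $\ell+n_1+n_2-1\ge n_1+2n_2$, so $n_2\le\ell-1\le m-1$. Hence $|N|\le 1+m+(m-1)=2m$, and the number of edges is $|N|-1\le 2m-1\le2n-1$. $\square$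

**Step 6 (marked segments).** We record on the tree what condition (4) demands. A *segment* $p\to s$ consists of $p,s\in N$ with $p$ a prefix of $s$; its *segment word* is $t$ with $s=pt$, the concatenation of the labels on the path from $p$ to $s$. The following are marked. If several conditions give the same segment, we keep one mark for each.

* (S1) For $i$ interior and rigid: $\varepsilon\to w_i$. Here $\|M_{w_i}\|=b_i\le C$.
* (S2) For a pair in $E$ consisting of an interior $i$ and a non-interior $j$: $\varepsilon\to w_i$. If $q_i=(x,y)$, then $\det(q_i,(1,0))=-y$ and $\det(q_i,(0,1))=x$. So the segment word lies in $Y_c$ (if $q_j=(1,0)$) or in $X_c$ (if $q_j=(0,1)$), for some $1\le c\le C$.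
* (S3) For a pair in $E$ with $i,j$ interior, $w_i\neq w_j$, $w=w_i\wedge w_j$: the nontrivial ones among $w\to w_i$ and $w\to w_j$. By Lemma 6, if one of them is trivial, the word of the other lies in $L\,Y_c$ or $R\,X_c$ with $1\le c\le C$. Otherwise both words $t$ have $\|M_t\|\le 2C$.

No pair in $E$ has both members non-interior, since such members are rigid. Pairs in $E$ with $w_i=w_j$ give no mark; their determinant is $0$.

So each mark is of one of two kinds.

* *Short*: $\|M_t\|\le 2C$. These are the marks (S1), and (S3) with both segments nontrivial.
* *Long*: the marks (S2), and (S3) with one segment trivial. By Lemma 5(4) we can write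
$$t=[a]\,b^m\,t_0,$$
where $a,b$ are letters, the initial $a$ may be absent, $m\ge0$, and $\|M_{t_0}\|\le 2C$, so $|t_0|\le 2C-2$ by Lemma 5(3). Fix such a form for each long mark. By Lemma 5(4), every word $[a]\,b^{m'}t_0$ with $m'\ge0$ lies in the same set $X_c$, $Y_c$, $LY_c$ or $RX_c$.

For Example A, consider for a moment the original family in place of the minimal one: $w_U=w_W=L^{998}$ and $w_V=L^{999}$, since $q_{L^m}=(1,m+1)$. The tree is the path $\varepsilon\to L^{998}\to L^{999}$ with two edges, labelled $L^{998}$ and $L$. The conditions $E\bullet U=1$ and $E\bullet V=1$ give the (S2) marks $\varepsilon\to L^{998}$ and $\varepsilon\to L^{999}$, both with words in $X_1$. The condition $W\bullet V=1$ gives the (S3) mark $L^{998}\to L^{999}$, whose word $L$ is in $LY_1$. The condition $W\bullet U=0$ concerns two equal words.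

## Shortening an edge label

**Step 7 (an allowed replacement preserves (4)).** Now we make the coordinated move: change the labels of edges, so that all words passing through an edge change together.

**Lemma 8.** Change some edge labels to nonempty words *with the same first letters*, and for $p\in N$ let $p'$ be the concatenation of the new labels along the path from $\varepsilon$ to $p$. Suppose that, in every mark, a short segment word is unchanged, and a long one $[a]b^mt_0$ becomes $[a]b^{m'}t_0$ for some $m'\ge0$. Then the family $q_i'=q_{w_i'}$ ($i$ interior), $q_i'=q_i$ ($i$ non-interior) satisfies (4), and $q_i'$ is positive for interior $i$.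

*Proof.* First, $p'\wedge s'=(p\wedge s)'$ for all $p,s\in N$. This is clear if one of $p,s$ is a prefix of the other. Otherwise $p\wedge s\in N$, and the paths from it to $p$ and to $s$ start with edges whose labels have different first letters. These first letters are preserved, so $p'$ and $s'$ agree exactly up to $(p\wedge s)'$.

Now we check (4).

* Rigid indices: for interior ones the word $w_i$ is a short segment word by (S1), so $w_i'=w_i$. Non-interior ones are unchanged by definition.
* Pairs in $E$ with a mark (S2): $w_i'$ lies in the same set $Y_c$ or $X_c$ as $w_i$, so the coordinate that equals the determinant up to sign is the same.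
* Pairs in $E$ with marks (S3): the longest common prefix of $w_i',w_j'$ is $w'$, where $w=w_i\wedge w_j$, and the words after it are the new segment words. If both segments are nontrivial, these are unchanged, and the determinant is unchanged by (5). If one is trivial, it stays trivial, and the word of the other stays in the same set $LY_c$ or $RX_c$. By the converse parts of Lemma 6 the determinant is the same.
* Pairs in $E$ with $w_i=w_j$: then $w_i'=w_j'$ and the determinant is again $0$.

These are all pairs in $E$. Finally $q_{w_i'}$ is a coprime positive pair. $\square$

Suppose a replacement as in Lemma 8 shortens some label and lengthens none. Every edge lies on the path to some $w_i$, so $\sum|w_i'|<\sum|w_i|$. This contradicts the choice in Step 4. Hence: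

$$\text{no replacement allowed in Lemma 8 shortens some label without lengthening another.} \tag{6}$$

**Step 8 (every label has bounded norm).** We claim that $\|M_e\|\le18C^2$ for every edge label $e$. Say that a marked segment $p\to s$ *runs through* $e$ if the edge is on the path from $p$ to $s$. Then $e$ is a factor of the segment word. There are three cases.

(a) *No marked segment runs through $e$.* If $|e|\ge2$, replace $e$ by its first letter. All marked segment words stay unchanged, so this contradicts (6). Hence $|e|=1$ and $\|M_e\|=3\le 18C^2$.

(b) *Some short segment runs through $e$.* By Lemma 5(3), $\|M_e\|\le2C\le18C^2$.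

(c) *Only long segments, and at least one, run through $e$.* We first show that $|e|\le 2C-1$.

Suppose $|e|\ge2C$; then $|e|\ge2$. Consider any mark $[a]b^mt_0$ whose segment runs through $e$, and the position of the second letter of $e$ in this word. It is not the initial $a$, because the first letter of $e$ stands before it. It is not in $t_0$: within $e$ it is followed by $|e|-2\ge2C-2\ge|t_0|$ letters, whereas a letter of $t_0$ is followed by at most $|t_0|-1$ letters of the segment word. So it is one of the letters of $b^m$. Deleting it turns the segment word into $[a]b^{m-1}t_0$. This holds for every mark whose segment runs through $e$, and the words of all other marks are unchanged, including all the short ones. After the deletion $e$ is still nonempty, with the same first letter. So this is a replacement allowed in Lemma 8, contradicting (6).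

Now take one mark $[a]b^mt_0$ whose segment runs through $e$. As a factor of this word,
$$e=e_1\,b^k\,e_3,\qquad e_1\in\{\varepsilon,a\},\quad 0\le k\le|e|\le 2C-1,\quad e_3\text{ a factor of }t_0 .$$
Here $\|M_{e_1}\|\le3$; $\|M_{b^k}\|=k+2\le 2C+1\le3C$; and $\|M_{e_3}\|\le\|M_{t_0}\|\le2C$. By Lemma 5(2),
$$\|M_e\|\le3\cdot3C\cdot2C=18C^2 .$$

The form $b^k$ in the middle matters here. The bound $|e|\le 2C-1$ alone would only give a bound on $\|M_e\|$ that is exponential in $C$.

In Example A, where $C=1$, the bound in (c) is $|e|\le1$. The label $L^{998}$ has only long segments through it, with words $L^{998}$ and $L^{999}$ in $X_1$, so its letters can be deleted one by one down to $L$. This gives $w_U=w_W=L$, $w_V=LL$, thus $q_U=q_W=(1,2)$, $q_V=(1,3)$, and after unfolding $U=(1,3)$, $V=(1,4)$, $W=J(1,3)=(-3,1)$, $E=(1,0)$. Indeed $W\bullet U=0$ and $W\bullet V=1$. The move changed three vectors at once, and $W$ in a different way from $U$ and $V$.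

**Step 9 (the bound).** It remains to multiply. Each $w_i$ is the concatenation of the labels on a path with at most $2n-1$ edges. By Lemma 5(2) and Step 8, $\|M_{w_i}\|\le(18C^2)^{2n-1}$ if $w_i\ne\varepsilon$, and $\|M_\varepsilon\|=2$. So the coordinate sum of $q_i$ is at most $(18C^2)^{2n}$ for every interior $i$; for non-interior $i$ it is $1$. If $q_i=(x,y)$, then both coordinates of $z_i=(x,x+y)$ are at most this sum. The family $(z_i)$ satisfies (3) with respect to the original family, since $(q_i)$ satisfies (4). By Lemma 4 the vectors $g_iz_i$ have the same products as the original $u_i$ on all listed active pairs, and their coordinates are at most $(18C^2)^{2n}$ in absolute value. By Step 1 there is a solution with coordinates at most $C(18C^2)^{2n}=B$ in absolute value.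

The number $B$ is computable from the instance, so exhaustive search over $([-B,B]\cap\mathbb Z)^2$ for each of the $n$ vectors decides $PIPS(\mathbb Z^2)$. This proves Theorem 1. $\blacksquare$

## NP-completeness: proof of Theorem 2

Recall that a decision problem is in NP if every yes-instance has a certificate of polynomial length that can be checked in polynomial time. It is NP-hard if every problem in NP reduces to it in polynomial time, and NP-complete if both hold. A graph is 3-colorable if its vertices can be given colors from $\{0,1,2\}$ so that adjacent vertices have different colors. Deciding this for finite loopless graphs is NP-complete.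

**Step 1 (membership in NP).** Vectors that occur in no condition are irrelevant. So $n$ may be taken to be at most twice the number of conditions. If $C=0$, the zero vectors are a certificate. If $C\ge1$, Theorem 1 says that a solvable instance has a solution with coordinates at most $B$, and $\log B=\log C+2n\log(18C^2)$. So the coordinates have $O(n\log(C+1))$ bits. Such a solution is a certificate of polynomial size, and computing the dot products checks it in polynomial time.

**Step 2 (a coordinate system inside the instance).** To prove hardness we reduce from 3-colorability, and we first need vectors with known coordinates. Take vectors $E_1,E_2$ with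
$$E_1\bullet E_1=E_2\bullet E_2=1,\qquad E_1\bullet E_2=0 .$$
After applying an element of $G$ to all vectors of a solution we may assume $E_1=(1,0)$, $E_2=(0,1)$. For $a\in\{-2,-1,3,4\}$ take $A_a$ with $A_a\bullet E_1=1$ and $A_a\bullet E_2=a$, so $A_a=(1,a)$. For each vertex $i$ of the graph take $X_i$ with $X_i\bullet E_1=1$, so $X_i=(1,x_i)$ with $x_i\in\mathbb Z$ arbitrary so far.

**Step 3 (a divisibility gadget).** We express divisibility by an extra vector. Let $X=(1,x)$, $Y=(1,y)$ and $K\ne0$. A vector $T$ with $T\bullet X=0$ and $T\bullet Y=K$ exists if and only if $x\neq y$ and $(y-x)\mid K$. Indeed, for $T=(p,q)$ the conditions are $p=-qx$ and $q(y-x)=K$. For example, $x=0$, $y=2$, $K=2$ gives $T=(0,1)$.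

**Step 4 (three colors).** We force $x_i\in\{0,1,2\}$. Apply the gadget, with a new vector $T$ each time, to $(X_i,A_{-1})$ and $(X_i,A_3)$ with $K=6$, and to $(X_i,A_{-2})$ and $(X_i,A_4)$ with $K=12$. This expresses
$$x_i+1\mid6,\qquad 3-x_i\mid6,\qquad x_i+2\mid12,\qquad 4-x_i\mid12 .$$
The first condition says $x_i\in\{0,1,2,5,-2,-3,-4,-7\}$. The second excludes $-2,-4,-7$, where $3-x_i=5,7,10$. The third excludes $5$, where $x_i+2=7$. The fourth excludes $-3$, where $4-x_i=7$. For $x_i=0,1,2$ the four divisors are $(1,3,2,4)$, $(2,2,3,3)$, $(3,1,4,2)$, and all four conditions hold. So the conditions say exactly $x_i\in\{0,1,2\}$.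

**Step 5 (edges).** For each edge $ij$ of the graph apply the gadget to $(X_i,X_j)$ with $K=2$. For $x_i,x_j\in\{0,1,2\}$ the difference is $0$, $\pm1$ or $\pm2$, so the gadget says exactly $x_i\ne x_j$.

The instance is therefore solvable if and only if the graph is 3-colorable. It is computable from the graph in polynomial time, and all its constants have absolute value at most $12$. This proves Theorem 2. $\blacksquare$
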